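\title{Diameter bounds for the $L_p$ Minkowski problem: the threshold $n+p=4$}

\begin{abstract}
Let $K\subset\mathbb{R}^n$ be a convex body that contains the origin, possibly on its boundary, and suppose that the $L_p$ surface area measure of $K$ has a density between $\lambda^{-1}$ and $\lambda$ on the sphere. We ask whether the diameter of $K$ is bounded in terms of $\lambda$, $n$ and $p$. For $n\ge2$ and $p\in(-1,1)$ we prove that such a bound holds for every $\lambda\ge 1$ if and only if $n+p\le4$. For $n+p>4$ we construct explicit flat bodies of arbitrarily large diameter; their two large facets lie in hyperplanes through the origin and carry no $L_p$ surface area. For $n+p\le 4$ a compactness argument shows that no such degeneration is possible.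
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{convex body} is a compact convex set with nonempty interior. Let $K\subset\mathbb{R}^n$ be a convex body that contains the origin $o$; the origin may lie on $\partial K$. The support function $h_K(u)=\max_{X\in K}\langle u,X\rangle$ is nonnegative on the unit sphere $S^{n-1}$ and may vanish somewhere. A point $X\in\partial K$ is \emph{regular} if $K$ has a unique outer unit normal $\nu_K(X)$ at $X$; this holds for $\mathcal{H}^{n-1}$-almost every $X\in\partial K$, and then $h_K(\nu_K(X))=\langle X,\nu_K(X)\rangle$. The surface area measure $S_K$ assigns to a Borel set $\omega\subset S^{n-1}$ the area of the set of regular points with normal in $\omega$. For $p<1$ the \emph{$L_p$ surface area measure} is $dS_{p,K}=h_K^{1-p}\,dS_K$, that is,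
\begin{equation}\label{eq:Sp}
S_{p,K}(\omega)=\int_{\{X\in\partial K:\ \nu_K(X)\in\omega\}}\langle X,\nu_K(X)\rangle^{1-p}\,d\mathcal{H}^{n-1}(X).
\end{equation}
Each piece of the boundary is weighted by a positive power of the distance from $o$ to its tangent hyperplane. For $p=0$ the total mass is $n|K|$. If $h=h_K$ is $C^2$ and positive, then $S_{p,K}$ has density $h^{1-p}\det(\nabla^2h+hI_{n-1})$ with respect to $\mathcal{H}^{n-1}$, where $\nabla^2h$ is the covariant Hessian on $S^{n-1}$ in a local orthonormal frame. In general the $L_p$ Minkowski equation $h^{1-p}\det(\nabla^2h+hI_{n-1})=f$ is understood in the sense of measures, $S_{p,K}=f\,d\mathcal{H}^{n-1}$. The following question is posed in \cite{slides}.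

\medskip
\noindent\textbf{Question.} \emph{Let $n\ge3$, $p\in[0,1)$ and $\lambda\ge1$. Suppose that $o\in K$ and}
\begin{equation}\label{eq:pinch}
S_{p,K}=f\,d\mathcal{H}^{n-1},\qquad \lambda^{-1}\le f\le\lambda\quad\text{a.e. on } S^{n-1}.
\end{equation}
\emph{Does it follow that $h_K\le C(\lambda,n,p)$, with a constant that does not depend on $K$?}
\medskip

Since $o\in K$, the maximum of $h_K$ lies between half the diameter of $K$ and the diameter, so the question asks for a diameter bound. The simplest cases suggest that the answer is yes. Dilation gives $S_{p,rK}=r^{n-p}S_{p,K}$, so \eqref{eq:pinch} fixes the scale of any given shape; for a ball of radius $r$ about $o$ it says $\lambda^{-1}\le r^{n-p}\le\lambda$. A counterexample must therefore degenerate in shape, and ellipsoids centered at $o$ cannot do so (Example~\ref{ex:ellipsoid}): most of the boundary of a flat ellipsoid has normals in two small caps, which makes the density uneven. As quoted in \cite{slides}, the answer is yes for all $p\in[0,1)$ when $n=3$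 (Chen--Feng--Liu and B\"or\"oczky--Saroglou) and for $p=0$ when $n=4$ (B\"or\"oczky--Saroglou). In all other cases the answer is no.

\begin{theorem}\label{thm:counter}
Let $n\ge4$, $p<1$ and $n+p>4$. There are $\lambda_0=\lambda_0(n,p)$ and, for all large $a$, a convex body $K_a\subset\mathbb{R}^n$ with $o\in K_a$, $S_{p,K_a}=f_a\,d\mathcal{H}^{n-1}$, $\lambda_0^{-1}\le f_a\le\lambda_0$, and $h_{K_a}(e_1)\ge a$.
\end{theorem}

\begin{theorem}\label{thm:bound}
Let $n\ge2$, $p\in(-1,1)$, $n+p\le4$ and $\lambda\ge1$. There is a constant $C(\lambda,n,p)$ such that every convex body $K\subset\mathbb{R}^n$ with $o\in K$ that satisfies \eqref{eq:pinch} has $h_K\le C(\lambda,n,p)$.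
\end{theorem}

If $p<1$ and $n+p>4$, then $n\ge4$, so the two theorems together give a classification.

\begin{corollary}\label{cor:iff}
Let $n\ge2$ and $p\in(-1,1)$. The bound $h_K\le C(\lambda,n,p)$ holds for every $\lambda\ge1$ if and only if $n+p\le4$. In particular, for $n\ge3$ and $p\in[0,1)$ it holds for every $\lambda$ exactly when $n=3$, or $n=4$ and $p=0$.
\end{corollary}

Theorem~\ref{thm:counter} rules out the bound for $\lambda\ge\lambda_0(n,p)$; we make no claim for $\lambda$ close to $1$ when $n+p>4$. Theorem~\ref{thm:bound} reproves the cases quoted above.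

The guess drawn from ellipsoids overlooks that, for $p<1$, the weight in \eqref{eq:Sp} vanishes on facets whose hyperplanes pass through $o$, so that a flat body can hide its large facets. Section~\ref{sec:model} explains, by a computation with one power function, why this can be combined with \eqref{eq:pinch} only when $n+p>4$. Sections~\ref{sec:counter} and~\ref{sec:bound} prove the two theorems; they are independent of each other.

\medskip
\noindent\textbf{Notation.} We write $|\cdot|$ for the Euclidean norm and for Lebesgue measure, $B$ for the closed unit ball about $o$ in the space at hand, $du$ for $d\mathcal{H}^{n-1}$ on $S^{n-1}$, and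
\[q=\frac{n+p}{2}.\]

\section{Linear images}\label{sec:linear}

Both proofs write $K=AL$, where $L$ has bounded shape and the linear map $A$ carries the degeneration. We need to know how $S_p$ transforms, and we first record two Jacobians. Let $U\subset\mathbb{R}^{n-1}$ be open. If $\Phi:U\to\mathbb{R}^n$ parametrizes a $C^1$ hypersurface with unit normal $\nu$, its area element is $|\det(\nu,\partial_1\Phi,\dots,\partial_{n-1}\Phi)|\,dZ$. Since $\Phi-\langle\Phi,\nu\rangle\nu$ is tangent,
\begin{equation}\label{eq:conejac}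
|\langle\Phi,\nu\rangle|\,d\mathcal{H}^{n-1}=|\det(\Phi,\partial_1\Phi,\dots,\partial_{n-1}\Phi)|\,dZ .
\end{equation}
If $\xi:U\to\mathbb{R}^n\setminus\{0\}$ is $C^1$, then $\partial_i(\xi/|\xi|)$ equals $\partial_i\xi/|\xi|$ plus a multiple of $\xi$, so the map $\xi/|\xi|:U\to S^{n-1}$ has Jacobian
\begin{equation}\label{eq:radjac}
|\xi|^{-n}\,|\det(\xi,\partial_1\xi,\dots,\partial_{n-1}\xi)| .
\end{equation}

\begin{lemma}\label{lem:linear}
Let $p<1$, let $L\ni o$ be a convex body, let $A$ be a positive definite diagonal matrix, and let $\psi(u)=A^{-1}u/|A^{-1}u|$, a diffeomorphism of $S^{n-1}$. Then $S_{p,AL}$ has a density $f_{AL}$ if and only if $S_{p,L}$ has a density $f_L$, and in that case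
\begin{equation}\label{eq:transform}
f_{AL}(\psi(u))=(\det A)^2\,|A^{-1}u|^{n+p}\,f_L(u)\qquad\text{for a.e. }u .
\end{equation}
\end{lemma}

\begin{proof}
The map $A$ sends a regular point of $\partial L$ with normal $u$ to a regular point of $\partial(AL)$ with normal $\psi(u)$, and $h_{AL}(\psi(u))=h_L(A\psi(u))=h_L(u)/|A^{-1}u|$. Let $w_1,\dots,w_{n-1}$ be an orthonormal basis of $u^\perp$ and let $J$ be the factor by which $A$ multiplies area on $u^\perp$. Then
\[\det A=|\det(Au,Aw_1,\dots,Aw_{n-1})|=\langle Au,\psi(u)\rangle J=J/|A^{-1}u|.\]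
By the area formula and \eqref{eq:Sp},
\[S_{p,AL}(\psi(\omega))=\int_\omega\Bigl(\frac{h_L(u)}{|A^{-1}u|}\Bigr)^{1-p}\det A\,|A^{-1}u|\,dS_L(u)=\det A\int_\omega|A^{-1}u|^{p}\,dS_{p,L}(u).\]
By \eqref{eq:radjac}, $\psi$ has Jacobian $(\det A)^{-1}|A^{-1}u|^{-n}$, so $\int_{\psi(\omega)}f\,du=(\det A)^{-1}\int_\omega f(\psi(u))|A^{-1}u|^{-n}\,du$ for every integrable $f$. Comparing the two formulas gives the lemma.
\end{proof}

\begin{example}\label{ex:ellipsoid}
Let $n+p>0$ and $K=AB$ with $A=\operatorname{diag}(a_1,\dots,a_n)$, $a_1\ge\dots\ge a_n>0$. Since $f_B=1$, the density of $S_{p,K}$ is continuous with minimum $(\det A)^2a_1^{-(n+p)}$ and maximum $(\det A)^2a_n^{-(n+p)}$. Condition \eqref{eq:pinch} gives $(a_1/a_n)^{n+p}\le\lambda^2$, hence $\det A\ge a_1^n\lambda^{-2n/(n+p)}$, and then $(\det A)^2a_1^{-(n+p)}\le\lambda$ gives $a_1^{n-p}\le\lambda^{1+4n/(n+p)}$.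
\end{example}

\section{Flat bodies, and where the number 4 comes from}\label{sec:model}

This section motivates the choices made later; the proofs do not depend on it. Let $n\ge3$ and write points of $\mathbb{R}^n$ as $(y_1,x,t)\in\mathbb{R}\times\mathbb{R}^{n-2}\times\mathbb{R}$, with $y=(y_1,x)$. We look for $K=AL$ with $A=\operatorname{diag}(a,\dots,a,b)$, $a$ large, $\varepsilon=b/a$ small, and $L$ of bounded shape. Here $\det A=a^n\varepsilon$ and $|A^{-1}u|^2=a^{-2}(|u'|^2+\varepsilon^{-2}u_n^2)$ for $u=(u',u_n)$. By Lemma~\ref{lem:linear}, $K$ satisfies \eqref{eq:pinch} exactly when the density of $S_{p,L}$ is within a factor $\lambda$ of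
\[a^{p-n}\varepsilon^{-2}\bigl(|u'|^2+\varepsilon^{-2}u_n^2\bigr)^{-q}.\]
This function lives in an $\varepsilon$-neighborhood of the equator $u_n=0$. In the variable $\sigma=u_n/\varepsilon$ the measure is approximately $a^{p-n}\varepsilon^{-1}(1+\sigma^2)^{-q}\,d\sigma\,d\mathcal{H}^{n-2}$. It has mass of order one when $\varepsilon=a^{-(n-p)}$, and this is our choice of $\varepsilon$. Two tasks remain:
\begin{itemize}
\item[(i)] find a limit body $L_0$ whose measure $S_{p,L_0}$ is concentrated on the equator $S^{n-2}$ and is comparable to $\mathcal{H}^{n-2}$ there;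
\item[(ii)] perturb $L_0$ so that the mass spreads across the equator with profile $(1+\sigma^2)^{-q}\,d\sigma$.
\end{itemize}
A bounded body has a top and a bottom, with normals off the equator. In (i) they must carry no mass, so their tangent hyperplanes must pass through $o$. The simplest candidate is a wedge cut by a cylinder.

\begin{example}\label{ex:wedge}
Let $D\subset\mathbb{R}^{n-1}$ be a convex body in the half-space $y_1\ge0$ with $o\in D$, and let $L_0=\{(y,t):y\in D,\ |t|\le y_1\}$. The facets in the hyperplanes $t=\pm y_1$ do not contribute to \eqref{eq:Sp}. The rest of $\partial L_0$ consists of vertical segments of length $2y_1$ over $y\in\partial D$, with normals $(\nu_D(y),0)$. So $S_{p,L_0}$ is the push-forward of $2y_1\langle y,\nu_D\rangle^{1-p}\,d\mathcal{H}^{n-2}$ under $\nu_D$. The delicate point is $o$, where both factors vanish. Suppose that near $o$ the boundary of $D$ is the graph $y_1=G(x)$, and put $W=(1+|\nabla G|^2)^{1/2}$. Then $\nu_D=(-1,\nabla G)/W$, $\langle y,\nu_D\rangle=(x\cdot\nabla G-G)/W$,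 the area element is $W\,dx$, and $\nu_D$ has Jacobian $W^{-(n-1)}\det D^2G$ by \eqref{eq:radjac}. The density on the equator near $-e_1$ is
\begin{equation}\label{eq:modeldensity}
2\,W^{n-1+p}\;\frac{G\,(x\cdot\nabla G-G)^{1-p}}{\det D^2G}.
\end{equation}
Take $n=5$, $p=0$ and $G=|x|^6$ on $\mathbb{R}^3$. The numerator is $|x|^6\cdot5|x|^6$, and the Hessian has eigenvalues $30|x|^4,6|x|^4,6|x|^4$, with product $1080|x|^{12}$. The density is $W^4/108$, bounded above and below near $-e_1$. Take $n=4$, $p=0$ and $G=|x|^\alpha$ on $\mathbb{R}^2$ with $\alpha>1$. The numerator is $(\alpha-1)|x|^{2\alpha}$ and the determinant is $\alpha^2(\alpha-1)|x|^{2\alpha-4}$. The density is $2\alpha^{-2}W^3|x|^4$, which tends to zero at $-e_1$ whatever $\alpha$ is. In general $G=|x|^\alpha$ has $\det D^2G=\alpha^{n-2}(\alpha-1)|x|^{(\alpha-2)(n-2)}$, so \eqref{eq:modeldensity} is a constant times $W^{n-1+p}|x|^{\kappa}$ with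
\[\kappa=\alpha(2-p)-(\alpha-2)(n-2)=2(n-2)-\alpha(n+p-4).\]
If $n+p\le4$, then $\kappa>0$ for every $\alpha$. If $n+p>4$, then $\kappa=0$ for $\alpha=\frac{2(n-2)}{n+p-4}$, which exceeds $1$ because $p<n$.
\end{example}

A body $D$ with this behavior at $o$ and a simple global formula is $\{o\}\cup\{y_1>0,\ |y|^\gamma\le y_1^{\gamma-1}\}$ with $\gamma>1$: on its boundary, $y_1/|x|^{\gamma/(\gamma-1)}\to1$ as $y\to o$, and $\gamma/(\gamma-1)=\alpha$ means $\gamma=\frac{2(n-2)}{n-p}$. For (ii) we bend each vertical segment into an arc whose slope is $\varepsilon\sigma$, where $\sigma=\eta'(\theta)$ and $\theta=t/y_1$. The map $\theta\mapsto\sigma$ pushes $d\theta$ to $d\sigma/\eta''$, and this is the required profile if $\eta''=(1+\eta'^2)^q$.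

\section{The counterexample}\label{sec:counter}

Let $n\ge4$, $p<1$ and $n+p>4$. Then $q>2$, and
\[\gamma=\frac{2(n-2)}{n-p}\in(1,2),\]
because $\gamma>1$ is equivalent to $n+p>4$ and $\gamma<2$ to $p<2$.

\subsection{The profile $\eta$}
The function $\sigma\mapsto\theta(\sigma)=\int_0^\sigma(1+s^2)^{-q}\,ds$ is an odd increasing diffeomorphism of $\mathbb{R}$ onto $(-\Theta,\Theta)$, where $\Theta\le\int_0^\infty(1+s^2)^{-2}\,ds=\pi/4<1$. Let $\eta$ be the antiderivative of its inverse with $\eta(0)=0$. Then $\eta$ is smooth, even and convex on $(-\Theta,\Theta)$,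
\begin{equation}\label{eq:eta}
\eta''=(1+\eta'^2)^q\ge\eta'^2,\qquad \eta'(\theta)\to\pm\infty\ \text{ as }\theta\to\pm\Theta,
\end{equation}
and $0\le\eta(\theta)=\int_0^{\eta'(\theta)}s(1+s^2)^{-q}\,ds\le\frac1{2(q-1)}<\frac12$. Being bounded and monotone in $|\theta|$, $\eta$ extends continuously to $[-\Theta,\Theta]$.

\subsection{The function $F$}
Let $0<\varepsilon\le\frac{\gamma-1}{2\gamma}$, so $\varepsilon<1$. For $z\in\mathbb{R}^{n-2}$ put $r=|z|$, $\rho=1+r^2$, and
\[g(z)=\rho^{\gamma/2},\qquad\beta(\theta)=1+\varepsilon\eta(\theta)\in[1,\tfrac32],\qquad F(Z)=g(z)\beta(\theta),\qquad Z=(z,\theta),\]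
on the closure of $\Omega=\mathbb{R}^{n-2}\times(-\Theta,\Theta)$. A product of convex functions need not be convex; here the smallness of $\varepsilon$ controls the mixed derivatives.

\begin{lemma}\label{lem:F}
The function $F$ is continuous and convex on $\overline\Omega$, $D^2F$ is positive definite on $\Omega$, and on $\Omega$
\begin{equation}\label{eq:den}
\tfrac12(\gamma-1)\gamma^{n-2}\le\frac{F^{n+1}\det D^2F}{\varepsilon\,(1+\eta'^2)^q\,\rho^{\gamma q}}\le(\tfrac32)^{2n-1}\gamma^{n-2}.
\end{equation}
\end{lemma}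

\begin{proof}
The Hessian of the radial function $g$ has the eigenvalue $g_r/r=\gamma\rho^{\gamma/2-1}$ with multiplicity $n-3$ and, in the radial direction, the eigenvalue $g_{rr}=\gamma\rho^{\gamma/2-2}(1+(\gamma-1)r^2)$. Both are positive since $\gamma>1$. As $\nabla g$ is radial,
\[\nabla g^T(D^2g)^{-1}\nabla g=\frac{g_r^2}{g_{rr}}=\frac{\gamma r^2}{1+(\gamma-1)r^2}\,g\le\frac{\gamma}{\gamma-1}\,g .\]
From $(\gamma-1)\rho\le1+(\gamma-1)r^2\le\rho$ we get
\begin{equation}\label{eq:detg}
\gamma-1\le\frac{\det D^2g}{\gamma^{n-2}\rho^{(\gamma/2-1)(n-2)}}\le1 .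
\end{equation}
Recall that a symmetric matrix with blocks $H$, $v$, $v^T$, $\mu$, where $H$ is positive definite and $\mu$ is a number, has determinant $(\mu-v^TH^{-1}v)\det H$ and is positive definite exactly when $\mu-v^TH^{-1}v>0$. For $D^2F$ the blocks are $H=\beta D^2g$, $v=\beta'\nabla g$, $\mu=\beta''g=\varepsilon\eta''g$, and by \eqref{eq:eta} and the bound on $\varepsilon$,
\[0\le v^TH^{-1}v\le\varepsilon^2\eta'^2\frac{\gamma}{\gamma-1}\,g\le\tfrac12\varepsilon\eta''g .\]
So $D^2F$ is positive definite on $\Omega$, $F$ is convex on $\overline\Omega$ by continuity, and $\det D^2F$ lies between $\frac12$ and $1$ times $\varepsilon\eta''g\,\beta^{n-2}\det D^2g$. Multiply by $F^{n+1}=g^{n+1}\beta^{n+1}$ and use \eqref{eq:eta}, \eqref{eq:detg} and $1\le\beta^{2n-1}\le(\frac32)^{2n-1}$. The power of $\rho$ is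
\[\tfrac\gamma2(n+2)+(\tfrac\gamma2-1)(n-2)=\gamma n-(n-2)=\gamma n-\tfrac\gamma2(n-p)=\gamma q,\]
by the choice of $\gamma$.
\end{proof}

\subsection{The body $L$}
On the convex cone $\Gamma=\{y_1>0,\ |t|\le\Theta y_1\}$ let $N(y_1,x,t)=y_1F(x/y_1,t/y_1)$, and put
\[L=\{o\}\cup\{X\in\Gamma:\ N(X)\le1\};\]
see Figure~\ref{fig:L}. The function $N$ is continuous and positively $1$-homogeneous. It is subadditive: for points $(y_1,Y)$ and $(\tilde y_1,\tilde Y)$ of $\Gamma$, the point $(Y+\tilde Y)/(y_1+\tilde y_1)$ is the average of $Y/y_1$ and $\tilde Y/\tilde y_1$ with weights proportional to $y_1$ and $\tilde y_1$, and $F$ is convex. Hence $N$ is convex, and $L$ is convex because $N(sX)\le1$ for $s\in(0,1]$ when $N(X)\le1$. The point $\frac12e_1$ is interior since $N(\frac12e_1)=\frac12$, and $e_1\in L$. If $N\le1$, then $\beta\ge1$ gives $(y_1^2+|x|^2)^{\gamma/2}\le y_1^{\gamma-1}$. Thus $y_1\le1$, $L$ is bounded, and, since $\gamma>1$, points of $L$ with $y_1\to0$ tend to $o$. So $L$ is closed, and it is a convex body.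

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw[dashed] (0,0)--(3.5,2.45);
\draw[dashed] (0,0)--(3.5,-2.45);
\draw[thick,fill=gray!15] (0,0)--(2.5,1.75) .. controls (2.9,2.03) and (3,1.2) .. (3,0) .. controls (3,-1.2) and (2.9,-2.03) .. (2.5,-1.75)--cycle;
\draw[->] (-0.4,0)--(3.9,0) node[right]{$y_1$};
\draw[->] (0,-2.6)--(0,2.6) node[above]{$t$};
\node[below left] at (0,0) {$o$};
\node at (3.3,0.8) {$\Sigma$};
\begin{scope}[xshift=6.3cm]
\draw[thick,fill=gray!15] (0,0) -- plot[domain=-89.9:89.9,samples=140] ({3*exp(0.2*ln(cos(\x)))*cos(\x)},{3*exp(0.2*ln(cos(\x)))*sin(\x)}) -- cycle;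
\draw[->] (-0.4,0)--(3.9,0) node[right]{$y_1$};
\draw[->] (0,-2.6)--(0,2.6) node[above]{$x$};
\node[below left] at (0,0) {$o$};
\end{scope}
\end{tikzpicture}
\caption{Two plane sections of the body $L$. Left (schematic): the section $x=0$ is the wedge $|t|\le\Theta y_1$ closed by the curved part $\Sigma$ of the boundary, which meets the sides of the wedge tangentially. Right: a section of $L\cap\{t=0\}=\{|y|^\gamma\le y_1^{\gamma-1}\}$ through the $y_1$-axis for $\gamma=6/5$ (the case $n=5$, $p=0$); it touches $y_1=0$ at $o$ like $y_1=|x|^6$. The counterexample $K_a$ is $L$ stretched by $a$ in the directions $y_1,x$ and by $a^{-(n-1-p)}$ in the direction $t$.}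
\label{fig:L}
\end{figure}

\subsection{The measure $S_{p,L}$}
For $Z\in\Omega$ let
\[\Phi(Z)=\frac{(1,Z)}{F(Z)},\qquad M(Z)=(F-Z\cdot\nabla F,\ \nabla F),\qquad\Sigma=\Phi(\Omega)=\{|t|<\Theta y_1,\ N=1\}.\]
Differentiating $N$ shows $\nabla N(\Phi(Z))=M(Z)$, and $\langle\Phi,M\rangle=1$. Near a point of $\Sigma$ the body $L$ is the sublevel set $\{N\le1\}$ of a smooth function with nonzero gradient. So $\Phi(Z)$ is a regular boundary point with normal $\nu(Z)=M/|M|$, and $\langle\Phi,\nu\rangle=1/|M|$.

\begin{lemma}\label{lem:density}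
The map $\nu$ is a diffeomorphism of $\Omega$ onto an open subset of $S^{n-1}$ of full measure, and $S_{p,L}=f_L\,d\mathcal{H}^{n-1}$ with
\[f_L(\nu(Z))=\frac{|M|^{n+p}}{F^{n+1}\det D^2F}.\]
\end{lemma}

\begin{proof}
\emph{Only $\Sigma$ contributes.} A point with $|t|<\Theta y_1$ and $N<1$ is interior, so $\partial L\setminus\Sigma$ lies in the hyperplanes $t=\pm\Theta y_1$, which support $L$ and contain $o$. At a regular point $X$ of $\partial L\setminus\Sigma$ the normal is that of such a hyperplane, so $\langle X,\nu_L(X)\rangle^{1-p}=0$. This is where $p<1$ is used.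

\emph{Jacobians.} Since $\partial_i\Phi=F^{-1}(0,e_i)$ plus a multiple of $\Phi$, formula \eqref{eq:conejac} gives $\langle\Phi,\nu\rangle\,d\mathcal{H}^{n-1}=F^{-n}\,dZ$, and the integrand of \eqref{eq:Sp} on $\Sigma$ becomes $|M|^pF^{-n}\,dZ$. Next, $\partial_iM=(-Z\cdot\partial_i\nabla F,\ \partial_i\nabla F)$. In the matrix with rows $M,\partial_1M,\dots,\partial_{n-1}M$, add to the first column the other columns with coefficients $Z_1,\dots,Z_{n-1}$; it becomes $(F,0,\dots,0)^T$, so the determinant is $F\det D^2F$. By \eqref{eq:radjac}, $\nu$ has Jacobian $|M|^{-n}F\det D^2F>0$ and is a local diffeomorphism.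

\emph{Injectivity.} For $Z\ne Z'$ strict convexity gives
\[\langle M(Z),(1,Z')\rangle=F(Z)+\nabla F(Z)\cdot(Z'-Z)<F(Z').\]
If $M(Z')=\mu M(Z)$ with $\mu>0$, then $F(Z')=\langle M(Z'),(1,Z')\rangle<\mu F(Z')$, so $\mu>1$; exchanging $Z$ and $Z'$ gives $\mu^{-1}>1$, a contradiction. Changing variables from $Z$ to $\nu(Z)$ now shows that $S_{p,L}$ has the stated density on $\nu(\Omega)$ and vanishes outside.

\emph{Full measure.} This is needed for a lower bound almost everywhere, and it is where $\eta'\to\pm\infty$ is used. The circle $S^{n-1}\cap\operatorname{span}(e_1,e_n)$ is a null set, so it suffices to show that every unit vector $u=(u_1,u_x,u_t)$ with $u_x\neq0$ lies in $\nu(\Omega)$. There is $z$ with $\langle u,(1,z,0)\rangle>0$, so $h_L(u)>0$. Let $X\ne o$ be a point of $L$ where $\langle u,\cdot\rangle$ is maximal; then $N(X)=1$, since otherwise $X/N(X)\in L$ does better. If $X\in\Sigma$, then $u$ is the normal at $X$ and we are done. Otherwise, by the symmetry $t\mapsto-t$, we may assume $X=(1,z,\Theta)/F(z,\Theta)$.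 Let $\chi(\theta)=\langle u,(1,z,\theta)\rangle/F(z,\theta)$, so $\chi\le h_L(u)=\chi(\Theta)$ on $[-\Theta,\Theta]$. As $\theta\uparrow\Theta$,
\[\chi'(\theta)=\frac{u_t-\chi(\theta)F_\theta}{F}\to-\infty,\]
because $\chi(\theta)\to h_L(u)>0$ and $F_\theta=\varepsilon\eta'g\to+\infty$. So $\chi(\theta)>\chi(\Theta)$ for $\theta$ slightly below $\Theta$, a contradiction.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:counter}}
Let $a\ge1$ be so large that $\varepsilon:=a^{-(n-p)}\le\frac{\gamma-1}{2\gamma}$, and put $A=\operatorname{diag}(a,\dots,a,\varepsilon a)$ and $K_a=AL$, with $L$ built from this $\varepsilon$. Then $\det A=a^p$, and $ae_1\in K_a$ gives $h_{K_a}(e_1)\ge a$. Write $M=(m,F_\theta)$ with $m\in\mathbb{R}^{n-1}$. Then $|A^{-1}M|^2=a^{-2}T$ with $T=|m|^2+\varepsilon^{-2}F_\theta^2$. Lemmas~\ref{lem:linear} and~\ref{lem:density} show that $S_{p,K_a}$ has a density $f_a$ which, on the full-measure set $\psi(\nu(\Omega))$, is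
\begin{equation}\label{eq:fa}
f_a(\psi(\nu(Z)))=\frac{(\det A)^2|A^{-1}M|^{n+p}}{F^{n+1}\det D^2F}=\frac{a^{2p-(n+p)}\,T^q}{F^{n+1}\det D^2F}=\frac{\varepsilon\,T^q}{F^{n+1}\det D^2F}.
\end{equation}
In view of \eqref{eq:den} it remains to compare $T$ with $\rho^\gamma(1+\eta'^2)$.

We have $F_\theta=\varepsilon\eta'\rho^{\gamma/2}$, so $T=|m|^2+\eta'^2\rho^\gamma$, and $m=m_0-\varepsilon\theta\eta'\rho^{\gamma/2}e_1$ with $m_0=\beta\,(g-rg_r,\nabla g)$. Here $g-rg_r=\rho^{\gamma/2-1}(1-(\gamma-1)r^2)$ and $|\nabla g|=\gamma r\rho^{\gamma/2-1}$. Both sides of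
\[(1-(\gamma-1)r^2)^2+\gamma^2r^2=(1+r^2)(1+(\gamma-1)^2r^2)\]
equal $1+(\gamma^2-2\gamma+2)r^2+(\gamma-1)^2r^4$, so $|m_0|^2=\beta^2\rho^{\gamma-1}(1+(\gamma-1)^2r^2)$ and
\[(\gamma-1)^2\rho^\gamma\le|m_0|^2\le\tfrac94\rho^\gamma.\]
Since $\varepsilon|\theta|\le1$, we have $|m-m_0|^2\le\eta'^2\rho^\gamma$. Therefore
\[T\le2|m_0|^2+3\eta'^2\rho^\gamma\le5\rho^\gamma(1+\eta'^2).\]
In the other direction, $|m_0|^2\le2|m|^2+2\eta'^2\rho^\gamma=2T$ gives $T\ge\frac12(\gamma-1)^2\rho^\gamma$; averaging this with $T\ge\eta'^2\rho^\gamma$ yields $T\ge\frac14(\gamma-1)^2\rho^\gamma(1+\eta'^2)$. Inserting both bounds and \eqref{eq:den} in \eqref{eq:fa},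
\[\frac{(\gamma-1)^{2q}}{4^q\,(3/2)^{2n-1}\gamma^{n-2}}\le f_a\le\frac{2\cdot5^q}{(\gamma-1)\gamma^{n-2}} .\]
These bounds depend only on $n$ and $p$, which proves Theorem~\ref{thm:counter}. \qed

\begin{remark}
The hypothesis $n+p>4$ enters only as $\gamma>1$. For $\gamma<1$ one has $g_{rr}<0$ for large $r$, so $F$ is not convex. For $\gamma=1$ the set $L$ is not closed, since it contains $(y_1,x,0)$ for $|x|=\frac12$ and all small $y_1>0$, and the constants above degenerate.
\end{remark}

\section{The bound for $n+p\le4$}\label{sec:bound}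

Fix $n\ge2$, $p\in(-1,1)$ with $n+p\le4$, and $\lambda\ge1$. Suppose that there are convex bodies $K_j\ni o$ that satisfy \eqref{eq:pinch} with densities $f_j$, and $\max h_{K_j}\to\infty$. We normalize the $K_j$ and pass to a limit body $L$, show that $L$ is a cone cut by a cylinder as in Example~\ref{ex:wedge}, and then replace the computation with $|x|^\alpha$ by an argument for an arbitrary convex function. The letters $c,C$ denote positive constants that may depend on $n,p,\lambda$, on the sequence and on $L$, but not on $j$ or on the sets and small parameters introduced below.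

We use three textbook facts. \emph{John's theorem}: a convex body $R\subset\mathbb{R}^d$ satisfies $X_0+E\subset R\subset X_0+dE$ for some point $X_0$ and some ellipsoid $E$ centered at $o$. \emph{Blaschke's selection theorem}: a bounded sequence of convex bodies has a subsequence that converges in the Hausdorff metric, which means that the support functions converge uniformly on the sphere. \emph{Weak continuity}: if convex bodies $L_j$ converge to a convex body $L$, then $S_{L_j}\to S_L$ weakly.

\subsection{Normalization}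
Rotations preserve \eqref{eq:pinch} and $\max h_{K_j}$, so by John's theorem we may assume $X_j+A_jB\subset K_j\subset X_j+nA_jB$ with $A_j=\operatorname{diag}(a_1,\dots,a_n)$, $a_1\ge\dots\ge a_n>0$; the $a_i$ depend on $j$. The body $L_j=A_j^{-1}K_j$ contains $o$ and a unit ball and lies in the concentric ball of radius $n$, so $L_j\subset2nB$. Hence $\max h_{K_j}\le2na_1$ and $a_1\to\infty$. By Lemma~\ref{lem:linear}, $S_{p,L_j}$ has a density that lies between $\lambda^{-1}$ and $\lambda$ times
\begin{equation}\label{eq:Lj}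
(\det A_j)^{-2}\,|A_j^{-1}u|^{-(n+p)} .
\end{equation}
Along a subsequence, $L_j\to L$ and $a_i/a_1\to\alpha_i\in[0,1]$ for each $i$. The limit $L$ contains $o$ and a unit ball. Since $1-p>0$, the functions $h_{L_j}^{1-p}$ converge uniformly, so $S_{p,L_j}\to S_{p,L}$ weakly. Moreover $S_{p,L}\ne0$: otherwise $h_L=0$ $S_L$-almost everywhere and $n|L|=\int h_L\,dS_L=0$.

Let $k=\max\{i:\alpha_i>0\}\ge1$ be the number of long axes. If $k=n$, then $\det A_j\ge ca_1^n$ and $|A_j^{-1}u|\ge a_1^{-1}$, so \eqref{eq:Lj} is at most $Ca_1^{p-n}\to0$ and $S_{p,L}=0$. Hence $1\le k\le n-1$. We write $\mathbb{R}^n=\mathbb{R}^k\times\mathbb{R}^{n-k}$ and $S^{k-1}=S^{n-1}\cap\mathbb{R}^k$.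

\subsection{Concentration on a great sphere}

\begin{lemma}\label{lem:conc}
$S_{p,L}(S^{n-1}\setminus S^{k-1})=0$, and $S_{p,L}(\omega)\ge c\,\mathcal{H}^{k-1}(\omega)$ for all Borel sets $\omega\subset S^{k-1}$.
\end{lemma}

\begin{proof}
Let $\Lambda=\operatorname{diag}(a_{k+1}/a_1,\dots,a_n/a_1)$, so $\|\Lambda\|\to0$ as $j\to\infty$. For $u=(u',s)\in\mathbb{R}^k\times\mathbb{R}^{n-k}$ put $m_j(u)=(|u'|^2+|\Lambda^{-1}s|^2)^{-q}$. Since $1\le a_1/a_i\le C$ for $i\le k$, the density of $S_{p,L_j}$ lies between $c$ and $C$ times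
\[\kappa_j\,\frac{m_j}{\det\Lambda},\qquad\kappa_j=(\det A_j)^{-2}a_1^{n+p}\det\Lambda .\]
Parametrize the sphere by $u=(\sqrt{1-|s|^2}\,\varpi,s)$ with $\varpi\in S^{k-1}$ and $|s|<1$; then $du=(1-|s|^2)^{(k-2)/2}\,d\varpi\,ds$, where $d\varpi=d\mathcal{H}^{k-1}$ (counting measure if $k=1$).

On $|s|\le\frac12$ the weight $(1-|s|^2)^{(k-2)/2}$ lies between $c$ and $C$, and $|u'|^2\ge\frac34$. Substitute $s=\Lambda v$, and note that $|s|\ge r$ implies $|v|\ge r/\|\Lambda\|$. For $0\le r<\frac12$,
\begin{equation}\label{eq:near}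
\int_{r\le|s|\le1/2}m_j\,du\le C\det\Lambda\int_{|v|\ge r/\|\Lambda\|}(\tfrac34+|v|^2)^{-q}\,dv .
\end{equation}
The integrand is integrable on $\mathbb{R}^{n-k}$ because $2q=n+p>n-k$; here $k+p>0$, that is, $p>-1$, is used. So \eqref{eq:near} is at most $C\det\Lambda$ for $r=0$ and is $o(\det\Lambda)$ for fixed $r>0$.

On $|s|\ge\frac12$ write $s=|s|\vartheta$. Then $m_j\le C|\Lambda^{-1}\vartheta|^{-(n+p)}$, the weight is integrable in $|s|$ since $\frac{k-2}2>-1$, and $|\Lambda^{-1}\vartheta|^{-1}\le\|\Lambda\|$. The function $|\Lambda^{-1}\vartheta|^{-1}$ is the radial function of the ellipsoid $\Lambda B$, so the integral of its $(n-k)$-th power is $(n-k)|\Lambda B|$. Hence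
\begin{equation}\label{eq:far}
\int_{|s|\ge1/2}m_j\,du\le C\|\Lambda\|^{k+p}\int_{S^{n-k-1}}|\Lambda^{-1}\vartheta|^{-(n-k)}\,d\vartheta\le C\|\Lambda\|^{k+p}\det\Lambda=o(\det\Lambda).
\end{equation}

For a lower bound let $\zeta\ge0$ be continuous on $S^{n-1}$. On $\{s=\Lambda v:|v|\le1\}$ we have $m_j\ge2^{-q}$ and $|s|\le\|\Lambda\|\to0$, so by uniform continuity
\begin{equation}\label{eq:low}
\int\zeta\,m_j\,du\ge c\det\Lambda\Bigl(\int_{S^{k-1}}\zeta\,d\varpi-o(1)\Bigr),
\end{equation}
with $c$ independent of $\zeta$.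

By \eqref{eq:near}--\eqref{eq:low} with $\zeta=1$, the total mass of $S_{p,L_j}$ lies between $c\kappa_j$ and $C\kappa_j$ for large $j$. It converges to $S_{p,L}(S^{n-1})\in(0,\infty)$, so $c\le\kappa_j\le C$. Now \eqref{eq:near} and \eqref{eq:far} give $\int\zeta\,dS_{p,L}=0$ whenever $\zeta$ vanishes near $S^{k-1}$, and \eqref{eq:low} gives $\int\zeta\,dS_{p,L}\ge c\int_{S^{k-1}}\zeta\,d\varpi$ for all continuous $\zeta\ge0$. An inequality between finite Borel measures on a compact metric space that holds for all such $\zeta$ holds for all Borel sets.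
\end{proof}

\subsection{The shape of the limit body}
Let $\pi:\mathbb{R}^n\to\mathbb{R}^k$ be the orthogonal projection and $D=\pi(L)\ni o$, so $h_D=h_L$ on $\mathbb{R}^k$. In Example~\ref{ex:wedge} the fiber of $L_0$ over $y$ had length $2y_1$. The first half of Lemma~\ref{lem:conc} forces the same behavior on $L$.

\begin{lemma}\label{lem:fiber}
After a rotation of $\mathbb{R}^k$, every $y\in D$ satisfies $y_1\ge0$ and
\[\mathcal{H}^{n-k}(L_y)\le Cy_1^{\,n-k},\qquad L_y=\{s\in\mathbb{R}^{n-k}:(y,s)\in L\}.\]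
\end{lemma}

\begin{proof}
\emph{$L$ is a cone cut by a cylinder.} Let $\mathcal{G}$ be the set of regular points $X\in\partial L$ such that $\nu_L(X)\in S^{k-1}$ or $\langle X,\nu_L(X)\rangle=0$. By \eqref{eq:Sp} and Lemma~\ref{lem:conc}, $\mathcal{G}$ has full measure in $\partial L$, so it is dense. We claim that $L$ is the intersection of its supporting half-spaces at points of $\mathcal{G}$. Let $X_0+B\subset L$ and $Y\notin L$. The segment $[X_0,Y]$ meets $\partial L$ at a point $X_1$, and $Y=X_1+\mu(X_1-X_0)$ with $\mu>0$. For $X\in\mathcal{G}$ with normal $\nu$ we have $\langle X_1,\nu\rangle\ge h_L(\nu)-|X-X_1|$ and $\langle X_0,\nu\rangle\le h_L(\nu)-1$, so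
\[\langle Y,\nu\rangle\ge h_L(\nu)-|X-X_1|+\mu(1-|X-X_1|)>h_L(\nu)\]
when $X$ is close to $X_1$. This proves the claim. Let $\mathcal{C}$ be the closure of $\bigcup_{r>0}rL$, a closed convex cone. A supporting half-space with $h_L(\nu)=0$ contains $\mathcal{C}$, and one with $\nu\in S^{k-1}$ contains $\pi^{-1}(D)$. Hence $\mathcal{C}\cap\pi^{-1}(D)\subset L$; the reverse inclusion is immediate. So $L_y=\mathcal{C}_y:=\{s:(y,s)\in\mathcal{C}\}$ for $y\in D$.

\emph{Fibers of the cone.} As $o\in D$, the cone $\mathcal{C}\cap\ker\pi$ lies in the bounded set $L$, so it is $\{0\}$. By compactness of $\mathcal{C}\cap S^{n-1}$,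
\begin{equation}\label{eq:sy}
|s|\le C|y|\qquad\text{for }(y,s)\in\mathcal{C},
\end{equation}
and therefore $\mathcal{T}=\pi(\mathcal{C})\supset D$ is a closed convex cone. This bounds fibers by $|y|$, not by one coordinate. The cone $\mathcal{T}$ may contain lines (in Example~\ref{ex:wedge} with $G=|x|^\alpha$ it is a half-space), and we must see that these directions do not matter.

\emph{Removing the lines.} Let $W=\mathcal{T}\cap(-\mathcal{T})$, a linear subspace. If $y\in W$ and $(y,s),(-y,s')\in\mathcal{C}$, then $(0,s+s')\in\mathcal{C}$, so $s'=-s$. Thus $\mathcal{C}_y$ is a single point $Jy$, and $J(-y)=-Jy$. Since $\mathcal{C}$ is closed under sums and positive multiples, $J$ is linear, and its graph is a linear subspace contained in $\mathcal{C}$. If $W=\mathbb{R}^k$, then $\mathcal{C}$ would be this graph, of dimension $k<n$; but $\mathcal{C}$ has interior points. So $W\neq\mathbb{R}^k$. For $y\in\mathcal{T}$ write $y=y_W+y''$ with $y_W\in W$ and $y''\in W^\perp\subset\mathbb{R}^k$. Adding $\pm(y_W,Jy_W)$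 preserves $\mathcal{C}$, so $y''\in\mathcal{T}$ and $\mathcal{C}_y=\mathcal{C}_{y''}+Jy_W$; by \eqref{eq:sy}, $\mathcal{H}^{n-k}(\mathcal{C}_y)\le C|y''|^{n-k}$.

The closed convex cone $\mathcal{T}'=\mathcal{T}\cap W^\perp$ contains no line, and $\mathcal{T}'\ne\{0\}$ because $\mathcal{T}$ has interior points in $\mathbb{R}^k$ and $W\ne\mathbb{R}^k$. The convex hull of its unit vectors is compact and does not contain $0$, since a vanishing convex combination would put both a unit vector and its negative in $\mathcal{T}'$. Separating this hull from $0$ in $W^\perp$ gives a unit vector $e\in W^\perp$ with $\langle y'',e\rangle\ge c|y''|$ on $\mathcal{T}'$. Rotate $\mathbb{R}^k$ so that $e=e_1$; then $y_1=\langle y'',e_1\rangle\ge c|y''|$ on $\mathcal{T}$.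
\end{proof}

The rotation preserves the conclusion of Lemma~\ref{lem:conc}. If $k=1$, then $h_L(-e_1)=h_D(-e_1)=0$, so $S_{p,L}(\{-e_1\})=0$, contrary to Lemma~\ref{lem:conc}. This finishes the case $n=2$, and from now on $2\le k\le n-1$. The hypothesis $n+p\le4$ will be used only through
\begin{equation}\label{eq:key}
2k-2+p\le2n-4+p\le n .
\end{equation}

\subsection{Slopes of the lower boundary of $D$}
Write $y=(y_1,x)\in\mathbb{R}\times\mathbb{R}^{k-1}$. Let $P$ be the projection of $D$ to the $x$-space, a compact convex set, and let $G(x)=\min\{y_1:(y_1,x)\in D\}$ for $x\in P$. Then $G$ is convex, $G\ge0$ and $G(0)=0$. It is lower semicontinuous because $D$ is closed. A finite convex function on a segment is upper semicontinuous, so $G$ is continuous on each segment in $P$. For $v\in\mathbb{R}^{k-1}$ let $G^*(v)=\max_{x\in P}(v\cdot x-G(x))\ge0$, and call a point where the maximum is attained a \emph{contact point} for $v$.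

For smooth $G$ and $k=n-1$, a lower bound for the density \eqref{eq:modeldensity} reads $\det D^2G\le C(x\cdot\nabla G-G)^{1-p}G$. The next lemma is the integrated form of this inequality; it needs no smoothness.

\begin{lemma}\label{lem:slopes}
Let $V\subset2B\subset\mathbb{R}^{k-1}$ and $Q\subset P$ be compact. Suppose that every contact point of every $v\in V$ lies in $Q$, that $G^*\le\bar h$ on $V$, and that $G\le\bar g$ on $Q$. Then $|V|\le C\,\bar h^{1-p}\,\bar g^{\,n-k}\,|Q|$.
\end{lemma}

\begin{proof}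
Let $u_v=(-1,v)/\sqrt{1+|v|^2}\in S^{k-1}$ and $\omega=\{u_v:v\in V\}$. By \eqref{eq:radjac} the map $v\mapsto u_v$ has Jacobian $(1+|v|^2)^{-k/2}\ge5^{-k/2}$, so Lemma~\ref{lem:conc} gives $S_{p,L}(\omega)\ge c|V|$. On the other hand $h_L(u_v)=h_D(u_v)=G^*(v)/\sqrt{1+|v|^2}\le\bar h$, and a point of $\partial L$ with normal $u_v$ has the form $(G(x),x,s)$, where $x$ is a contact point for $v$ and $s\in L_{(G(x),x)}$. Let $Q'\subset Q$ be the set of contact points of vectors in $V$; it is compact since $V$ is compact, $G^*$ is continuous and $G$ is lower semicontinuous. If $x,\tilde x\in Q'$ and $x$ is a contact point for $v\in V$, then $G(\tilde x)\ge G(x)+v\cdot(\tilde x-x)\ge G(x)-2|\tilde x-x|$. So $G$ is $2$-Lipschitz on $Q'$. The boundary points in question thus lie in the image of the compact set $\{(x,s):x\in Q',\ s\in L_{(G(x),x)}\}\subset\mathbb{R}^{n-1}$ under the $\sqrt5$-Lipschitz map $(x,s)\mapsto(G(x),x,s)$. By Fubini's theorem and Lemma~\ref{lem:fiber} that set has measure at most $C\bar g^{\,n-k}|Q|$.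 Hence $S_{p,L}(\omega)\le C\bar h^{1-p}\bar g^{\,n-k}|Q|$.
\end{proof}

To use the lemma we need large sets of slopes whose contact points are confined. They come from sections of the graph of $G$ by affine functions, and their size is measured by a polar body. For a convex body $R\ni o$ in $\mathbb{R}^d$ let $R^\circ=\{w:w\cdot x\le1\text{ for all }x\in R\}$.

\begin{lemma}\label{lem:section}
Let $l$ be an affine function on $\mathbb{R}^{k-1}$ with gradient $v_0$, let $x_0\in P$ satisfy $\Delta:=l(x_0)-G(x_0)>0$, and let $Q=\{x\in P:G(x)\le l(x)\}$, a compact convex set. If $w\cdot(x-x_0)\le\Delta/2$ for all $x\in Q$, then every contact point for $v_0+w$ lies in $Q$.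
\end{lemma}

\begin{proof}
Contact points are the minimizers of the convex function $H(x)=G(x)-l(x)-w\cdot(x-x_0)$, and $H(x_0)=-\Delta$. Let $x\in P\setminus Q$. By continuity on $[x_0,x]$ there is $\mu\in(0,1)$ such that $G=l$ at $x_\mu=(1-\mu)x_0+\mu x$. Then $x_\mu\in Q$ and $H(x_\mu)\ge-\Delta/2>H(x_0)$. Since $H(x_\mu)\le(1-\mu)H(x_0)+\mu H(x)$, we get $H(x)>H(x_0)$.
\end{proof}

\begin{lemma}\label{lem:polar}
If $R\subset\mathbb{R}^d$ is a convex body with $o\in R$, then $|R^\circ|\ge(2d)^{-d}|B|^2/|R|$.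
\end{lemma}

\begin{proof}
Let $X_0+E\subset R\subset X_0+dE$ as in John's theorem. Since $o\in R$, we have $R\subset R-R\subset2dE$, so $R^\circ\supset(2d)^{-1}E^\circ$. If $E=AB$ with $A$ symmetric, then $E^\circ=A^{-1}B$, so $|E^\circ|=|B|^2/|E|\ge|B|^2/|R|$.
\end{proof}

\subsection{Horizontal sections: the case $2k-2+p<n$}
For $\tau\in(0,1)$ apply Lemma~\ref{lem:section} with $l\equiv\tau$ and $x_0=0$, so that $\Delta=\tau$ and $Q=\{G\le\tau\}$. Let $R=\operatorname{conv}(Q\cup\tau B)$ and $V=\frac\tau2R^\circ$. Since $R\supset\tau B$, the compact set $V$ lies in $\frac12B$. For $v\in V$ we have $v\cdot x\le\tau/2$ on $Q$, so all contact points lie in $Q$, and $G^*(v)\le\tau/2$ because $G\ge0$. Lemmas~\ref{lem:polar} and~\ref{lem:slopes} give $c\tau^{k-1}/|R|\le|V|\le C\tau^{1-p}\tau^{n-k}|Q|$, that is,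
\begin{equation}\label{eq:horizontal}
\tau^{2k-2+p-n}\le C|R|\,|Q| .
\end{equation}
The sets $R$ and $Q$ lie in a fixed ball, so the right side is bounded. If $2k-2+p<n$, the left side tends to infinity as $\tau\to0$, a contradiction.

\subsection{Tilted sections: the endpoint case}
By \eqref{eq:key} the remaining case is $2k-2+p=n$. Then $p$ is an integer in $(-1,1)$ and both inequalities in \eqref{eq:key} are equalities, so $p=0$, $n=4$, $k=3$, and $P\subset\mathbb{R}^2$. Now \eqref{eq:horizontal} says only $1\le C|R||Q|$. This is no contradiction if the compact convex set $P_0=\{x\in P:G(x)=0\}\ni0$ has positive area, because all horizontal sections contain $P_0$. We therefore tilt the section so that it cuts off a slice of width $\delta$ at an edge of $P_0$. The slope $\tau$ of the tilt cancels from the resulting inequality, but the width $\delta$ does not.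

Fix a unit vector $e\in\mathbb{R}^2$ and $x_0\in P_0$ with $c_0:=x_0\cdot e=\max_{x\in P_0}x\cdot e\ge0$. For $\delta,\tau\in(0,1)$ let
\[l(x)=\tau(x\cdot e-c_0+\delta),\qquad Q_\tau=\{x\in P:G(x)\le l(x)\},\]
so that $\Delta=l(x_0)-G(x_0)=\tau\delta$. Since $G\ge0$, we have $x\cdot e\ge c_0-\delta$ on $Q_\tau$. It follows that $Q_\tau$ decreases as $\tau\downarrow0$, and $\bigcap_\tau Q_\tau\subset P_0$. The compact sets $Q_\tau\cap\{x\cdot e\ge c_0+\delta\}$ decrease to the empty set, so we can fix $\tau=\tau(\delta)\in(0,1)$ such that $Q=Q_\tau$ satisfies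
\begin{equation}\label{eq:strip}
|x\cdot e-c_0|\le\delta\quad\text{and}\quad G(x)\le l(x)\le2\tau\delta\qquad\text{for }x\in Q .
\end{equation}
Let
\[R=\operatorname{conv}\bigl((Q-x_0)\cup\{\delta x_0\}\cup\tau\delta B\bigr),\qquad V=\tau e+\tfrac12\tau\delta R^\circ .\]
For $v=\tau e+w\in V$, the three sets in the definition of $R$ give, in order,
\[w\cdot(x-x_0)\le\tfrac12\tau\delta\ \text{ on }Q,\qquad w\cdot x_0\le\tfrac12\tau,\qquad|w|\le\tfrac12 .\]
The first inequality and Lemma~\ref{lem:section} put all contact points in $Q$, and the third gives $V\subset2B$. The second, which is the reason for the point $\delta x_0$, keeps $G^*$ of order $\tau$ although $x_0$ may be far from $0$: at a contact point $x$,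
\[G^*(v)\le\tau\,x\cdot e+w\cdot(x-x_0)+w\cdot x_0\le\tau(c_0+\delta)+\tfrac12\tau\delta+\tfrac12\tau\le(c_0+2)\tau .\]
With $k-1=2$, $1-p=1$ and $n-k=1$, Lemmas~\ref{lem:polar} and~\ref{lem:slopes} give
\[\frac{c(\tau\delta)^2}{|R|}\le|V|\le C\,\tau\cdot\tau\delta\,|Q|,\qquad\text{that is,}\qquad\delta\le C|R|\,|Q| .\]
Both $Q$ and $R$ lie in a fixed disk. By \eqref{eq:strip}, $Q$ lies in a strip of width $2\delta$, and $R$ lies in the strip $-\delta\le x\cdot e\le(c_0+1)\delta$. So $|Q|\le C\delta$ and $|R|\le C\delta$, and $\delta\le C\delta^2$ for all $\delta\in(0,1)$, with $C$ independent of $\delta$. This is false for small $\delta$. Every value of $k$ has led to a contradiction, and Theorem~\ref{thm:bound} is proved. \qed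

\begin{thebibliography}{1}

\bibitem{slides}
\emph{The $L_p$-Minkowski Problem -- Old And New Results},\newline
\texttt{https://events.dimai.unifi.it/Cortona23/slides/Boroczky-Cortona23.pdf}

\end{thebibliography}
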